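\title{Levels of finite extensions and the Pythagoras number of function fields}

\begin{abstract}
The Pythagoras number $p(K)$ of a field $K$ is the least $n$ such that every sum of squares in $K$ is a sum of $n$ squares. We prove that $p(K)\le n$ implies $p(K(X))\le g(n)$ for an explicit function $g$. In particular, $p(K(X))<\infty$ implies $p(K(X,Y))<\infty$, and finiteness of the Pythagoras number passes, with uniform bounds, to finitely generated extensions of given transcendence degree. The main step bounds the level of a finite nonreal extension $L$ of a real field $K$ in terms of $p(K)$ alone, independently of $[L:K]$. For this, trace forms adapted to $L$ are constructed near each real place of $K$ and glued over the space of real places, whose covering dimension is bounded in terms of $p(K)$.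
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $K$ be a field. For $n\in\mathbb N=\{0,1,2,\dots\}$ put
\[
\Sigma_nK^2=\{x_1^2+\dots+x_n^2 \mid x_1,\dots,x_n\in K\},\qquad \Sigma K^2=\bigcup_{n\in\mathbb N}\Sigma_nK^2 .
\]
The \emph{Pythagoras number} of $K$ is
\[
p(K)=\inf\{n\in\mathbb N\mid \Sigma K^2=\Sigma_nK^2\}\in\mathbb N\cup\{\infty\};
\]
it is at least $1$, since $1\notin\Sigma_0K^2=\{0\}$. Let $K(X)$ and $K(X,Y)$ be the rational function fields over $K$ in one and in two independent variables. This paper proves the following conjecture, taken from \cite{PNFF}.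

\begin{quote}
\textbf{Conjecture.} \emph{If $K$ is a field and $p(K(X))<\infty$, then $p(K(X,Y))<\infty$.}
\end{quote}

A field $K$ is \emph{real} if $-1\notin\Sigma K^2$ and \emph{nonreal} otherwise; the \emph{level} $s(K)$ of a nonreal field is the least $s$ with $-1\in\Sigma_sK^2$. Nonreal fields cause no difficulty. In characteristic $2$ a sum of squares is a square, so $p=1$. If $K$ is nonreal of characteristic $\ne2$ and $F/K$ is any field extension, the identity $f=(\frac{f+1}2)^2+(-1)(\frac{f-1}2)^2$ gives
\begin{equation}\label{eq:nonreal}
p(F)\le s(F)+1\le s(K)+1\le p(K)+1 .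
\end{equation}

The first real case is $K=\mathbb R$, where $p(\mathbb R)=1$ and $p(\mathbb R(X))=2$. Indeed, up to a square factor, a nonzero sum of squares in $\mathbb R(X)$ is a product of quadratics $(X-\alpha)^2+\beta^2$; sums of two squares are closed under multiplication by $(a^2+b^2)(c^2+d^2)=(ac-bd)^2+(ad+bc)^2$; and $1+X^2$ is not a square. The factors have degree $2$ because $\mathbb R$ has only one finite nonreal extension, $\mathbb C$, of level $1$. Over a general real field $K$, an irreducible factor $\pi$ of a squarefree sum of squares still has a nonreal residue field $K[X]/(\pi)$, but its degree can be arbitrary.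

Linear algebra gives bounds that depend on the degree. Let $\operatorname{char}K\neq2$, let $\beta_1,\dots,\beta_d$ lie in an extension field $F$, and let $x=\sum_i(\sum_ja_{ij}\beta_j)^2$ with $a_{ij}\in K$. Diagonalize the quadratic form $Q(z)=\sum_i(\sum_ja_{ij}z_j)^2$ on $K^d$ as $Q(z)=\sum_{j=1}^dc_j\ell_j(z)^2$ with linear forms $\ell_j$ over $K$. Each $c_j$ is a value of $Q$ on $K^d$, so $c_j\in\Sigma K^2$, and substituting $z=\beta$ writes $x$ as a sum of $d\cdot p(K)$ squares in $F$. Thus $p(L)\le[L:K]\,p(K)$ for finite extensions $L/K$, and a sum of squares of polynomials of degree $<d$ is a sum of $d\cdot p(K)$ squares. These bounds grow with the degree. The hypothesis $p(K(X))<\infty$ of the conjecture concerns polynomials of all degrees, while $p(K)<\infty$ concerns only constants, so one might expect the conjecture to depend on this stronger hypothesis. It does not: $p(K)<\infty$ already implies $p(K(X))<\infty$, and the conjecture is this statement for the field $K(X)$.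

To state the bounds, let $n\ge1$ and $r(n)=\lceil\log_2n\rceil$. Let $\rho(n)$ be the least integer $\rho\ge0$ for which there are matrices $J_1,\dots,J_n\in M_{2^\rho}(\mathbb Q)$ with
\begin{equation}\label{eq:J}
J_l^{T}=-J_l,\qquad J_lJ_m+J_mJ_l=-2\delta_{lm}I\qquad(1\le l,m\le n).
\end{equation}
Such matrices exist, and $\rho(n)\le n$. Let $D=\left(\begin{smallmatrix}1&0\\0&-1\end{smallmatrix}\right)$ and $E=\left(\begin{smallmatrix}0&-1\\1&0\end{smallmatrix}\right)$, so that $D^T=D$, $D^2=I$, $E^T=-E$, $E^2=-I$ and $DE+ED=0$. If $J_1,\dots,J_n$ satisfy \eqref{eq:J} in size $N$, then $J_1\otimes D,\dots,J_n\otimes D,\ I\otimes E$ are $n+1$ skew-symmetric matrices of size $2N$, and they satisfy \eqref{eq:J}: the anticommutator of $J_l\otimes D$ and $J_m\otimes D$ is $(J_lJ_m+J_mJ_l)\otimes I$, that of $J_l\otimes D$ and $I\otimes E$ is $J_l\otimes(DE+ED)=0$, and $(I\otimes E)^2=-I$. Starting from the empty family in size $1$, one reaches $n$ matrices in size $2^n$. Put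
\[
k(n)=r(n)+\rho(n)+2,\qquad g(n)=2^{k(n)+1}.
\]
For example, $\rho(1)=1$ because a skew-symmetric $1\times1$ matrix is zero, so $k(1)=3$ and $g(1)=16$. In general $g(n)\ge 2^{r(n)+3}\ge8n$.

\begin{theorem}\label{thm:level}
Let $K$ be a real field with $p(K)\le n<\infty$. Then $s(L)\le2^{k(n)}$ for every finite nonreal extension $L/K$, whatever its degree.
\end{theorem}

\begin{theorem}\label{thm:rational}
If $K$ is any field with $p(K)\le n<\infty$, then $p(K(X))\le g(n)$. In particular, $p(K(X,Y))\le g(p(K(X)))$ whenever $p(K(X))<\infty$: the conjecture holds.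
\end{theorem}

\begin{theorem}\label{thm:fg}
\begin{enumerate}
\item[(i)] For every field $K$ and every $d\ge1$, $p(K)<\infty$ if and only if $p(K(X_1,\dots,X_d))<\infty$.
\item[(ii)] There are numbers $G_d(n)$ such that $p(K)\le n$ implies $p(F)\le G_d(n)$ for every finitely generated extension $F/K$ of transcendence degree $d$.
\end{enumerate}
\end{theorem}

The constants are not claimed to be sharp. Section~\ref{sec:witt} translates counts of squares into identities in the Witt ring, and Section~\ref{sec:deduce} deduces Theorems~\ref{thm:rational} and~\ref{thm:fg} from Theorem~\ref{thm:level}. The rest of the paper proves Theorem~\ref{thm:level}: Section~\ref{sec:idea} treats a field with a single archimedean ordering and isolates a gluing problem, which Sections~\ref{sec:places}--\ref{sec:proofA} solve.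

\section{Sums of squares in the Witt ring}\label{sec:witt}

In this section fields have characteristic $\ne2$. A \emph{form} over $K$ is a nondegenerate quadratic form on a finite-dimensional $K$-vector space; it can be diagonalized as $\langle a_1,\dots,a_l\rangle=a_1x_1^2+\dots+a_lx_l^2$ with $a_i\in K^\times$. A form is \emph{isotropic} if it vanishes at a nonzero vector, and \emph{hyperbolic} if it is an orthogonal sum of copies of $\langle1,-1\rangle$. The Witt ring $W(K)$ consists of forms modulo hyperbolic forms, with orthogonal sum and tensor product; in it $-\langle a\rangle=\langle-a\rangle$. A form has class $0$ if and only if it is hyperbolic; an isotropic form of dimension $l$ has the class of a form of dimension $l-2$, so every class contains an anisotropic form; and two forms with the same dimension and class are isometric. An integer $m\ge0$ also denotes the class of $m\langle1\rangle=\langle1,\dots,1\rangle$. A field extension $L/K$ gives a ring homomorphism $W(K)\to W(L)$, $q\mapsto q_L$. Let $D_K(\varphi)$ be the set of nonzero values of a form $\varphi$, and $W_t(K)$ the torsion subgroup of $W(K)$.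

A field is real if and only if it has an ordering, that is, a total order compatible with addition and multiplication; it then contains $\mathbb Q$. The set $X_K$ of orderings is compact in the topology generated by the sets $\{P\mid a>_P0\}$, $a\in K^\times$, which are open and closed. For $P\in X_K$ the signature $\operatorname{sgn}_P\langle a_1,\dots,a_l\rangle=\sum_i\operatorname{sgn}_P(a_i)$ is a ring homomorphism $W(K)\to\mathbb Z$, and for fixed $q\in W(K)$ the function $P\mapsto\operatorname{sgn}_P(q)$ is locally constant. We use three standard facts.
\begin{enumerate}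
\item[(W1)] The form $\tau=2^m\langle1\rangle$ is a Pfister form: it is hyperbolic if isotropic, $D_K(\tau)$ is a subgroup of $K^\times$, and $\langle b\rangle\otimes\tau\cong\tau$ for $b\in D_K(\tau)$.
\item[(W2)] (Artin) An element of $K$ that is positive at all orderings is a sum of squares.
\item[(W3)] (Pfister) An element $x\in W(K)$ is torsion if and only if $\operatorname{sgn}_P(x)=0$ for all $P\in X_K$, and every torsion element is killed by a power of $2$.
\end{enumerate}
Fact (W1) has two consequences:
\begin{align}
f\in\Sigma_{2^m}K^2&\iff 2^m\langle1,-f\rangle=0\text{ in }W(K)\qquad(f\in K^\times),\label{eq:sos}\\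
s(L)\le2^m&\implies 2^{m+1}=0\text{ in }W(L)\qquad(L\text{ nonreal}).\label{eq:level}
\end{align}
In \eqref{eq:sos} the right side says that $\langle f\rangle\otimes\tau\cong\tau$; this follows from $f\in D_K(\tau)$ by (W1), and it implies $f\in D_K(\tau)$ because $\langle f\rangle\otimes\tau$ represents $f$. In \eqref{eq:level}, the form $(2^m+1)\langle1\rangle$ is isotropic, so $2^{m+1}\langle1\rangle$ is isotropic and hence hyperbolic.

In (W3) the power of $2$ depends on $x$. The first use of a bound on $p(K)$ is to make it uniform.

\begin{lemma}\label{lem:torsion}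
If $K$ is real and $p(K)\le2^r$, then $2^rW_t(K)=0$.
\end{lemma}

\begin{proof}
Let $x\in W_t(K)$, so $\tau x=0$ with $\tau=2^m\langle1\rangle$ for some $m\ge1$; the form $\tau$ is anisotropic since $K$ is real. We claim that $x$ lies in the ideal generated by the classes $\langle1,-b\rangle$ with $b\in D_K(\tau)$. Each such $b$ is a nonzero sum of squares, hence of $2^r$ squares, so $2^r\langle1,-b\rangle=0$ by \eqref{eq:sos}, and the lemma follows from the claim.

Represent $x$ by $\langle a_1,\dots,a_l\rangle$ and induct on $l$; the case $l=0$ is trivial. Let $l>0$. The form $\tau\otimes\langle a_1,\dots,a_l\rangle$ is hyperbolic, hence isotropic: $\sum_ia_i\tau(v_i)=0$ for vectors $v_i$ not all zero. The values $p_i=\tau(v_i)\in D_K(\tau)\cup\{0\}$ are not all zero, since $\tau$ is anisotropic. Put $p_i'=p_i$ if $p_i\ne0$ and $p_i'=1$ otherwise. From $\langle a_i\rangle=\langle a_i\rangle\langle1,-p_i'\rangle+\langle a_ip_i'\rangle$ we get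
\[
x=\sum_i\langle a_i\rangle\langle1,-p_i'\rangle+\langle a_1p_1',\dots,a_lp_l'\rangle .
\]
The last form vanishes at the nonzero vector whose $i$-th entry is $1$ if $p_i\neq0$ and $0$ otherwise, so its class is that of a form of dimension $l-2$. This class is killed by $\tau$, because $\tau x=0$ and $\tau\langle1,-p_i'\rangle=0$ by \eqref{eq:sos}. The induction hypothesis applies to it.
\end{proof}

\section{From levels to Pythagoras numbers}\label{sec:deduce}

In this section we assume Theorem~\ref{thm:level}. By \eqref{eq:sos}, we must show that certain classes $2^m\langle1,-f\rangle$ vanish, and three tools are needed.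
\begin{enumerate}
\item[(V)] Let $v$ be a valuation of a field $F$ with real residue field, and let $x_1,\dots,x_m\in F$ be not all zero, with $v(x_1)$ minimal. Then $\sum_ix_i^2=x_1^2u$, where $u=1+\sum_{i\ge2}(x_i/x_1)^2$ is a unit whose residue is a nonzero sum of squares. In particular $\sum_ix_i^2\ne0$ and $v(\sum_ix_i^2)=2\min_iv(x_i)$.
\item[(W4)] (Milnor) Let $\operatorname{char}K\ne2$. For a monic irreducible $\pi\in K[X]$ let $L_\pi=K[X]/(\pi)$. There is an additive map $\partial_\pi:W(K(X))\to W(L_\pi)$ with $\partial_\pi\langle u\rangle=0$ and $\partial_\pi\langle u\pi\rangle=\langle\bar u\rangle$ for $\pi$-adic units $u$, and the sequence $0\to W(K)\to W(K(X))\to\bigoplus_\pi W(L_\pi)$ is exact.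
\item[(W5)] Let $\operatorname{char}F\neq2$. If $c\in F^\times$ is not a square, the kernel of $W(F)\to W(F(\sqrt c))$ is $\langle1,-c\rangle W(F)$.
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:rational}]
In characteristic $2$ we have $p(K(X))=1$, and if $K$ is nonreal of characteristic $\ne2$, then \eqref{eq:nonreal} gives $p(K(X))\le n+1\le g(n)$. Let $K$ be real, $k=k(n)$, and $0\ne f\in\Sigma K(X)^2$. Multiplying $f$ by a nonzero square does not change the number of squares needed, so we may assume that $f\in K[X]$ is squarefree, of degree $d$ and leading coefficient $a$. By \eqref{eq:sos} it suffices to show that $\varphi=2^{k+1}\langle1,-f\rangle$ vanishes in $W(K(X))$. We first show that $\varphi$ is constant and then compute the constant at infinity.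

Let $\pi$ be monic irreducible. If $\pi\nmid f$, then $f$ is a $\pi$-adic unit and $\partial_\pi\varphi=0$. If $\pi\mid f$, then $v_\pi(f)=1$ is odd, so $L_\pi$ is nonreal by (V). Theorem~\ref{thm:level} gives $s(L_\pi)\le2^k$, so $2^{k+1}=0$ in $W(L_\pi)$ by \eqref{eq:level}, and $\partial_\pi\varphi=2^{k+1}\langle-\overline{f/\pi}\rangle=0$. Here it is essential that $k$ does not depend on $\deg\pi$. By (W4), $\varphi=\psi_{K(X)}$ for some $\psi\in W(K)$.

Put $t=1/X$. The $t$-adic valuation $v_\infty$ of $K(X)$ has residue field $K$, and $v_\infty(f)=-d$. By (V), $f=x_1^2u$ with a unit $u$ whose residue lies in $\Sigma K^2$. So $d$ is even, and $a$, the residue of $t^df=(t^{d/2}x_1)^2u$, lies in $\Sigma K^2$. In $K((t))$ we have $f=a\,(t^{-d/2})^2(1+th)$ with $h\in K[t]$, and $1+th$ is a square by Hensel's lemma. Hence $\psi$ and $2^{k+1}\langle1,-a\rangle$ have the same image in $W(K((t)))$. The map $W(K)\to W(K((t)))$ is injective, because an anisotropic form over $K$ stays anisotropic: a nonzero isotropic vector over $K((t))$ could be scaled to have entries in $K[[t]]$ not all divisible by $t$, and setting $t=0$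 would give one over $K$. So $\psi=2^{k+1}\langle1,-a\rangle$, which is $0$ by \eqref{eq:sos} since $a$ is a sum of $n\le2^{k+1}$ squares in $K$. Thus $\varphi=0$ and $p(K(X))\le2^{k+1}=g(n)$.

If $p(K(X))=n<\infty$, the bound applied to the field $K(X)$ gives $p(K(X,Y))=p(K(X)(Y))\le g(n)$.
\end{proof}

For finite extensions that are real, levels enter through a quadratic extension.

\begin{lemma}\label{lem:quadratic}
Let $F$ be real and $0\ne a\in\Sigma F^2$. Then $F(\sqrt{-a})$ is a nonreal quadratic extension of $F$, and if its level is at most $2^k$, then $a\in\Sigma_{2^{k+1}}F^2$.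
\end{lemma}

\begin{proof}
We have $-1=a\cdot(1/\sqrt{-a})^2$, so $F(\sqrt{-a})$ is nonreal and therefore different from $F$. If its level is at most $2^k$, then $2^{k+1}\in\langle1,a\rangle W(F)$ by \eqref{eq:level} and (W5). Since $\langle1,-a\rangle\langle1,a\rangle=\langle1,a,-a,-a^2\rangle=0$, we get $2^{k+1}\langle1,-a\rangle=0$, and \eqref{eq:sos} applies.
\end{proof}

\begin{remark}
The lemma shows that the hypothesis of Theorem~\ref{thm:level} cannot be dropped: if all finite nonreal extensions of a real field $K$ have level at most $2^k$, then $p(K)\le2^{k+1}$.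
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:fg}]
(i) The forward implication follows by iterating Theorem~\ref{thm:rational}. For the converse, a nonreal field $K$ always has $p(K)<\infty$: either $p(K)=1$, or $p(K)\le s(K)+1$ by \eqref{eq:nonreal}. Let $K$ be real, and apply (V) to the $X$-adic valuation of $K(X)$, whose residue field is $K$. It shows that $1+\sum_i x_i^2\ne0$, so $K(X)$ is real. It also shows that if $a\in K^\times$ is a sum of $m$ squares $f_i^2$ in $K(X)$, then $\min_iv_X(f_i)=0$, so no $f_i$ has a pole at $0$ and $a=\sum_if_i(0)^2$ is a sum of $m$ squares in $K$. Hence $p(K)\le p(K(X))$, and by iteration $p(K)\le p(K(X_1,\dots,X_d))$.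

(ii) Put $n_0=n$, $n_{i+1}=g(n_i)$ and $G_d(n)=g(n_d)$. The field $F$ is finite over $E=K(X_1,\dots,X_d)$, and $p(E)\le n_d$ by Theorem~\ref{thm:rational} applied $d$ times. In characteristic $2$, $p(F)=1$. If $E$ is nonreal of characteristic $\ne2$, then $p(F)\le n_d+1\le g(n_d)$ by \eqref{eq:nonreal}. Let $E$ be real and $k=k(n_d)$. If $F$ is nonreal, Theorem~\ref{thm:level} and \eqref{eq:nonreal} give $p(F)\le2^k+1\le g(n_d)$. If $F$ is real and $0\ne a\in\Sigma F^2$, then $F(\sqrt{-a})$ is a finite nonreal extension of $E$, so its level is at most $2^k$, and $a$ is a sum of $2^{k+1}=g(n_d)$ squares by Lemma~\ref{lem:quadratic}.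
\end{proof}

\section{Trace forms, one ordering, and the gluing problem}\label{sec:idea}

From now on $K$ is a real field and $L/K$ is a finite nonreal extension. We want a power of $2$ that vanishes in $W(L)$. The plan is to find $q\in W(K)$ that has constant positive signature and nearly vanishes over $L$; Lemma~\ref{lem:torsion} then compares $q$ with an integer. Precisely, consider the ideal
\[
\mathcal J=\mathcal J(L/K)=\{q\in W(K)\mid 2q_L=0\text{ in }W(L)\}.
\]
Its elements will be trace forms. For a finite extension $M/K$ and $c_1,\dots,c_l\in M^\times$, let $\operatorname{tr}_*\langle c_1,\dots,c_l\rangle$ be the quadratic form $(x_i)\mapsto\operatorname{tr}_{M/K}(\sum_ic_ix_i^2)$ on the $K$-vector space $M^l$. It is nondegenerate because $M/K$ is separable.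

\begin{lemma}\label{lem:trace}
Let $M/K$ be finite and $\varphi=\langle c_1,\dots,c_l\rangle$ a form over $M$.
\begin{enumerate}
\item[(a)] If $L\otimes_KM$ contains an element $\iota$ with $\iota^2=-1$, then $\operatorname{tr}_*\varphi\in\mathcal J$.
\item[(b)] For $P\in X_K$, $\operatorname{sgn}_P(\operatorname{tr}_*\varphi)=\sum_{Q\mid P}\operatorname{sgn}_Q\varphi$, the sum over the orderings $Q$ of $M$ extending $P$.
\end{enumerate}
\end{lemma}

\begin{proof}
The trace commutes with base change: for a field extension $F/K$ and $B=F\otimes_KM$, the form $(\operatorname{tr}_*\varphi)_F$ is $(x_i)\mapsto\operatorname{tr}_{B/F}(\sum_ic_ix_i^2)$ on $B^l$.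

(a) Take $F=L$. The $L$-linear bijection $(x_i)\mapsto(\iota x_i)$ of $B^l$ changes the sign of the form, so $(\operatorname{tr}_*\varphi)_L=-(\operatorname{tr}_*\varphi)_L$ in $W(L)$.

(b) Take $F=R$, the real closure of $(K,P)$. Then $B$ is a product of copies of $R$ and of $R(\sqrt{-1})$, and the form is the orthogonal sum of the corresponding forms on the factors. On a factor $R(\sqrt{-1})$, multiplication by $\sqrt{-1}$ is an isometry of the form with its negative, so the signature is $0$. The factors $R$ correspond to the $K$-embeddings $\sigma:M\to R$ and contribute the signature of $\langle\sigma c_1,\dots,\sigma c_l\rangle$. Pulling back the ordering of $R$ is a bijection from these embeddings to the orderings $Q\mid P$. It is onto because the real closure of $(M,Q)$ is a real closure of $(K,P)$, hence $K$-isomorphic to $R$. It is one-to-one because two embeddings inducing $Q$ make $R$ a real closure of $(M,Q)$ in two ways, so they differ by a $K$-automorphism of $R$, which is the identity.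
\end{proof}

The next lemma supplies fields $M$ as in (a).

\begin{lemma}\label{lem:iota}
Let $K'/K$ be an algebraic extension such that every finite nonreal extension of $K'$ contains $\sqrt{-1}$. Then there is a finite extension $M/K$ inside $K'$ such that $L\otimes_KM$ contains an element with square $-1$.
\end{lemma}

\begin{proof}
As $L/K$ is finite separable, $L\otimes_KK'$ is a finite product of finite field extensions of $K'$. Each factor contains a copy of $L$, so it is nonreal and contains $\sqrt{-1}$. Hence $L\otimes_KK'$ contains $\iota=\sum_jy_j\otimes z_j$ with $\iota^2=-1$. Let $M$ be generated over $K$ by the finitely many $z_j$; then $\iota$ lies in the subring $L\otimes_KM$.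
\end{proof}

\begin{example}\label{ex:one}
Suppose that $K\subseteq\mathbb R$, that the induced ordering $P$ is the only ordering of $K$ (as for $K=\mathbb Q$), and that $p(K)\le2^r$. Let $K'$ be the real closure of $K$ in $\mathbb R$. Its only finite nonreal extension is $K'(\sqrt{-1})$, so Lemma~\ref{lem:iota} gives $M=K(\theta)\subseteq K'$. Let $\sigma_1,\dots,\sigma_m$ be the $K$-embeddings $M\to\mathbb R$, with $\sigma_1$ the inclusion. The signature of $\operatorname{tr}_*\langle1\rangle$ is $m$, which we do not control; a second entry removes all embeddings but one. Choose rationals $\alpha<\theta<\beta$ such that $[\alpha,\beta]$ contains no $\sigma_j(\theta)$ with $j\ge2$, and put $c=(\theta-\alpha)(\beta-\theta)$. Then $\sigma_1(c)>0$ and $\sigma_j(c)<0$ for $j\ge2$, so $q=\operatorname{tr}_*\langle1,c\rangle\in\mathcal J$ has signature $\sum_j(1+\operatorname{sgn}\sigma_j(c))=2$. By (W3), $2-q$ is torsion, so $2^r(2-q)=0$ by Lemma~\ref{lem:torsion}. Multiplying by $2$ and passing to $L$ gives $2^{r+2}=0$ in $W(L)$. So $2^{r+2}\langle1\rangle$ is isotropic over $L$, and $s(L)<2^{r+2}$. The degrees of $L$ and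 $M$ affect the dimension of $q$ but not the bound.
\end{example}

When $K$ has many orderings, such a construction gives signature $2$ only near a chosen ordering.

\begin{example}\label{ex:biquad}
Let $K=\mathbb R(t)$ and $L=K(\sqrt t,\sqrt{-t-1})$. The forms $q_1=\langle1,-t\rangle$, $q_2=\langle1,t+1\rangle$ and $q_3=\langle1,t(t+1)\rangle$ become hyperbolic over $L$, since $t$, $-(t+1)$ and $-t(t+1)$ are squares there. The form $q_1$ has signature $2$ where $t<_P0$, and $q_2$ where $t>_P-1$. These two sets cover $X_K$ (so no ordering extends to $L$, and $L$ is nonreal), but neither is all of $X_K$.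
\end{example}

Suppose that $q_1,\dots,q_T\in\mathcal J$ are such that the sets $Y_i=\{P\mid\operatorname{sgn}_P(q_i)=2\}$ cover $X_K$, and let $p(K)\le2^r$. A first way to glue is to multiply: $z=\prod_i(2-q_i)$ has signature $0$ everywhere, so $2^rz=0$, and $z\in2^T+\mathcal J$ gives $2^{r+T+1}=0$ in $W(L)$. But $T$ depends on $L$. A second way is to add. If $u_1,\dots,u_T\in K^\times$ are such that exactly one $u_i$ is positive at each ordering and $\{P\mid u_i>_P0\}\subseteq Y_i$, then $\sum_i\langle1,u_i\rangle q_i\in\mathcal J$ has constant signature $4$, and the argument of Example~\ref{ex:one} gives $2^{r+3}=0$ in $W(L)$, whatever $T$ is. The obstacle is that elements of $K$ cannot cut out arbitrary open and closed subsets of $X_K$.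

\begin{example}\label{ex:fan}
In $K=\mathbb R((x))((y))$, power series with constant term $1$ are squares, so every nonzero element is $\pm x^iy^j$ times a square. An ordering is therefore determined by the signs of $x$ and $y$, and all four sign patterns occur (Lemma~\ref{lem:fiber} below). For $u\in K^\times$ the set $\{P\mid u>_P0\}$ has $0$, $2$ or $4$ elements, never exactly one.
\end{example}

We therefore pass to a quotient $\mathcal M_K$ of $X_K$ on which signs can be prescribed by elements of $K$ (Section~\ref{sec:places}). This has two costs. The local forms must have signature $2$ on a whole fiber of $X_K\to\mathcal M_K$ (Section~\ref{sec:local}). And open covers of $\mathcal M_K$ need not have disjoint refinements; we obtain instead a bounded number of families of disjoint sets (Section~\ref{sec:color}).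

\section{The space of real places}\label{sec:places}

Let $K$ be real. For $P\in X_K$ let
\[
A_P=\{x\in K\mid |x|_P\le\alpha\text{ for some }\alpha\in\mathbb Q\}.
\]
This is a valuation ring, since $x\notin A_P$ forces $|1/x|_P<1$. The map $\lambda_P:A_P\to\mathbb R$, $x\mapsto\sup\{\alpha\in\mathbb Q\mid\alpha\le_Px\}$, is a weakly order-preserving ring homomorphism. Its kernel consists of the elements smaller in absolute value than every positive rational, and these are the nonunits of $A_P$. Put $H_K=\bigcap_PA_P$, a subring of $K$ containing $\mathbb Q$, and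
\[
\Lambda_K:X_K\to\mathbb R^{H_K},\quad P\mapsto(\lambda_P(h))_{h\in H_K},\qquad\mathcal M_K=\Lambda_K(X_K).
\]
For $h\in H_K$ let $\hat h:\mathcal M_K\to\mathbb R$ be the $h$-th coordinate, so $\hat h(\Lambda_K(P))=\lambda_P(h)$. The map $h\mapsto\hat h$ is a ring homomorphism $H_K\to C(\mathcal M_K,\mathbb R)$. We drop the index $K$ when no confusion can arise.

\begin{lemma}\label{lem:dense}
\begin{enumerate}
\item[(a)] If $\hat h(\Lambda(P))>0$, then $h>_P0$; if $\hat h(\Lambda(P))<0$, then $h<_P0$.
\item[(b)] $\mathcal M$ is compact Hausdorff, and $\Lambda:X_K\to\mathcal M$ is continuous and closed.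
\item[(c)] The functions $\hat h$, $h\in H$, are uniformly dense in $C(\mathcal M,\mathbb R)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $h\le_P0$, then $\lambda_P(h)\le0$; if $h\ge_P0$, then $\lambda_P(h)\ge0$.

(b) Let $h\in H$ and $\alpha\in\mathbb Q$. By (a), $\lambda_P(h)>\alpha$ holds if and only if $h>_P\beta$ for some rational $\beta>\alpha$, and $\lambda_P(h)<\alpha$ if and only if $h<_P\beta$ for some rational $\beta<\alpha$. These conditions define open subsets of $X_K$, so $P\mapsto\lambda_P(h)$ is continuous, and so is $\Lambda$. A continuous map from a compact space to a Hausdorff space is closed and has compact image.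

(c) The functions $\hat h$ form a ring that contains the rational constants and separates points. Its closure is a closed $\mathbb R$-subalgebra with the same properties, and equals $C(\mathcal M,\mathbb R)$ by the Stone--Weierstrass theorem.
\end{proof}

Parts (a) and (c) are the reason for introducing $\mathcal M$: given disjoint closed sets $C_+,C_-\subseteq\mathcal M$, approximate within $\frac12$ an Urysohn function equal to $1$ on $C_+$ and $-1$ on $C_-$. This gives $u\in H$ with
\begin{equation}\label{eq:signs}
\hat u>0\text{ on }C_+,\qquad\hat u<0\text{ on }C_- ,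
\end{equation}
and $u$ has these signs at all orderings over $C_+$ and $C_-$.

We next describe the points of $\mathcal M$ and the fibers of $\Lambda$. A \emph{real place} of a field $F$ is a pair $(A,\lambda)$ of a valuation ring $A$ of $F$ and a ring homomorphism $\lambda:A\to\mathbb R$ whose kernel is the maximal ideal; thus $\lambda$ embeds the residue field in $\mathbb R$. For an ordering $P$, a valuation ring $A$ is \emph{$P$-convex} if $0\le_Px\le_Py\in A$ implies $x\in A$; the residues of the elements $x\ge_P0$ of $A$ are then the nonnegative elements of an ordering $\bar P$ of the residue field. We recall the Baer--Krull theorem \cite[Thm.~2.2.5]{EP}.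
\begin{enumerate}
\item[(BK)] Let $A$ be a valuation ring of a field $F$ with value group $\Gamma$ and residue field $\kappa$, and let $\pi_i\in F^\times$ $(i\in I)$ have values forming an $\mathbb F_2$-basis of $\Gamma/2\Gamma$. Then $P\mapsto(\bar P,(\operatorname{sgn}_P\pi_i)_{i})$ is a bijection from the set of orderings $P$ of $F$ for which $A$ is $P$-convex onto $X_\kappa\times\{\pm1\}^I$. In particular, $F$ is real if $\kappa$ is.
\end{enumerate}

\begin{lemma}\label{lem:fiber}
The pair $(A_P,\lambda_P)$ depends only on $\xi=\Lambda(P)$; call it $(A_\xi,\lambda_\xi)$. The map $\xi\mapsto(A_\xi,\lambda_\xi)$ is a bijection from $\mathcal M_K$ onto the set of real places of $K$. If $\pi_i$ $(i\in I)$ are as in \textup{(BK)} for $A_\xi$, then $P\mapsto(\operatorname{sgn}_P\pi_i)_i$ is a bijection $\Lambda^{-1}(\xi)\to\{\pm1\}^I$.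
\end{lemma}

\begin{proof}
For $x\in K$, the elements $a=\frac1{1+x^2}$ and $b=\frac x{1+x^2}$ have absolute value at most $1$ at every ordering, so they lie in $H$. We have $x\in A_P$ if and only if $1+x^2$ is bounded by a rational, that is, $\lambda_P(a)\ne0$; and then $\lambda_P(x)=\lambda_P(b)/\lambda_P(a)$. This proves the first claim. The map $\xi\mapsto(A_\xi,\lambda_\xi)$ is injective since $\xi=(\lambda_\xi(h))_{h\in H}$.

Let $(A,\lambda)$ be a real place and $P\in X_K$. We claim that $(A_P,\lambda_P)=(A,\lambda)$ if and only if $A$ is $P$-convex and $\bar P$ is the ordering that $\lambda$ pulls back from $\mathbb R$. The remaining assertions then follow from (BK) with the first component fixed. If $(A,\lambda)=(A_P,\lambda_P)$, then $A$ is $P$-convex by definition, and $\lambda_P$ maps nonnegative elements to nonnegative reals. Conversely, let $A$ be $P$-convex with $\bar P$ induced from $\mathbb R$. Nonzero integers have nonzero image under $\lambda$, so $\mathbb Q\subseteq A$, and convexity gives $A_P\subseteq A$. Let $x\in A$ and let $\alpha<\lambda(x)<\beta$ be rationals. If $x-\alpha\le_P0$ then $\lambda(x-\alpha)\le0$,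 which is false; so $\alpha<_Px$, and $x<_P\beta$ by the same argument applied to $\beta-x$. Hence $x\in A_P$ and $\alpha\le\lambda_P(x)\le\beta$ for all such $\alpha,\beta$, that is, $\lambda_P(x)=\lambda(x)$.
\end{proof}

In Example~\ref{ex:fan} the natural valuation has value group $\mathbb Z^2$ and residue field $\mathbb R$, with $\pi_1=x$, $\pi_2=y$. Its fiber has four elements, so it is all of $X_K$, and $\mathcal M_K$ is a single point.

\section{A form for each real place}\label{sec:local}

In Example~\ref{ex:one} we took $K'$ to be a real closure. For a fiber $\Lambda^{-1}(\xi)$ with several orderings this is too large: a subfield $M$ of the real closure at $P$ may contain $\sqrt{\pm\pi_i}$, and then other orderings of the fiber do not extend to $M$. By Lemma~\ref{lem:fiber} the fiber is governed by $\Gamma/2\Gamma$, so we look for a field $K'$ that keeps the value group and still satisfies the hypothesis of Lemma~\ref{lem:iota}. A henselian field with real closed residue field does.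

We recall the valuation theory needed. If $M/K$ is finite, only finitely many valuation rings of $M$ lie over a given one of $K$, and each residue extension has degree at most $[M:K]$. The henselization $K^h$ of $(K,v)$ is an algebraic henselian extension with the same value group and residue field, and algebraic extensions of henselian fields are henselian. If the residue field $\kappa_0$ has characteristic $0$, the maximal unramified extension $K^u$ of $K^h$ is Galois over $K^h$, has the same value group, has residue field an algebraic closure $\overline{\kappa_0}$, and the action on residues gives $\operatorname{Gal}(K^u/K^h)\cong\operatorname{Gal}(\overline{\kappa_0}/\kappa_0)$ \cite[\S5.2]{EP}.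

\begin{proposition}\label{prop:local}
Let $K$ be real, $L/K$ finite nonreal, and $\xi\in\mathcal M_K$. There is $q\in\mathcal J(L/K)$ with $\operatorname{sgn}_P(q)=2$ for all $P\in\Lambda_K^{-1}(\xi)$.
\end{proposition}

\begin{proof}
Let $v$ be the (possibly trivial) valuation of $A_\xi$, with value group $\Gamma$ and residue field $\kappa_0=\lambda_\xi(A_\xi)\subseteq\mathbb R$.

\emph{The field $K'$.} Identify $\overline{\kappa_0}$ with the algebraic closure of $\kappa_0$ in $\mathbb C$ and let $\kappa'=\overline{\kappa_0}\cap\mathbb R$. Since $\overline{\kappa_0}$ is stable under complex conjugation, it contains the real and imaginary parts of its elements, so $\overline{\kappa_0}=\kappa'(\sqrt{-1})$. Let $K'\subseteq K^u$ be the fixed field of the involution corresponding to complex conjugation. It is algebraic over $K$ and henselian, with value group $\Gamma$. Its residue field is fixed by conjugation, so it lies in $\kappa'$, and $\overline{\kappa_0}$ has degree at most $[K^u:K']=2$ over it; so it equals $\kappa'$.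

Let $L'$ be a finite nonreal extension of $K'$. Its residue field is finite over $\kappa'$, hence equal to $\kappa'$ or $\kappa'(\sqrt{-1})$. The first case is excluded, since $L'$ would be real by (BK). In the second case $Z^2+1$ has a simple root in the residue field, so $\sqrt{-1}\in L'$ by Hensel's lemma. Lemma~\ref{lem:iota} now gives a finite extension $M/K$ inside $K'$ such that $L\otimes_KM$ contains an element with square $-1$.

\emph{A distinguished place of $M$.} Let $w$ be the restriction to $M$ of the valuation of $K'$. Its value group lies between those of $K$ and $K'$, so it is $\Gamma$, and its residue field lies in $\kappa'\subseteq\mathbb R$. So $M$ is real by (BK), and the residue map on $A_w$ is a real place extending $(A_\xi,\lambda_\xi)$; let $\eta\in\mathcal M_M$ be the corresponding point. For any ordering $Q$ of $M$ with restriction $P$ to $K$, the definitions give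
\begin{equation}\label{eq:restrict}
A_P=A_Q\cap K,\qquad\lambda_P=\lambda_Q|_{A_P}.
\end{equation}
Hence restriction maps $\Lambda_M^{-1}(\eta)$ to $\Lambda_K^{-1}(\xi)$. Choose $\pi_i\in K^\times$ whose values form a basis of $\Gamma/2\Gamma$. Since $w$ has the same value group, the same $\pi_i$ serve for both fields in Lemma~\ref{lem:fiber}, and restriction is compatible with the two bijections onto $\{\pm1\}^I$. So it is bijective: \emph{each $P\in\Lambda_K^{-1}(\xi)$ has exactly one extension $Q$ to $M$ with $\Lambda_M(Q)=\eta$.}

\emph{Removing the other extensions.} Let $Q$ be any ordering of $M$ extending some $P\in\Lambda_K^{-1}(\xi)$. By \eqref{eq:restrict}, $A_Q$ is one of the finitely many valuation rings over $A_\xi$, and $\lambda_Q$ is given by one of the finitely many $\kappa_0$-embeddings of its residue field, which is finite over $\kappa_0$, in $\mathbb R$. So $\Lambda_M(Q)$ lies in a finite set $\{\eta_1=\eta,\eta_2,\dots,\eta_m\}\subseteq\mathcal M_M$ that does not depend on $P$ or $Q$. By \eqref{eq:signs} for the field $M$ there is $c\in H_M$ with $\hat c(\eta_1)>0$ and $\hat c(\eta_j)<0$ for $j\ge2$;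 in particular $c\ne0$. Put $q=\operatorname{tr}_*\langle1,c\rangle$. Then $q\in\mathcal J$ by Lemma~\ref{lem:trace}(a), and for $P\in\Lambda_K^{-1}(\xi)$ Lemmas~\ref{lem:trace}(b) and~\ref{lem:dense}(a) give
\[
\operatorname{sgn}_P(q)=\sum_{Q\mid P}(1+\operatorname{sgn}_Qc)=2\cdot\#\{Q\mid P:\Lambda_M(Q)=\eta\}=2 .\qedhere
\]
\end{proof}

In Example~\ref{ex:biquad}, let $\xi$ be the place at infinity. Its fiber consists of two orderings, with $t>\mathbb R$ and $t<\mathbb R$; the form $q_1$ has signature $2$ only at the second, and $q_2$ only at the first. Put $a=1+1/t$, a square in $K^h$, and $M=K(\sqrt a)$. As $a=t(t+1)/t^2$ and $-t(t+1)$ is a square in $L$, the ring $L\otimes_KM$ contains a square root of $-1$. The element $c=\sqrt a$ has residues $1$ and $-1$ at the two places over $\xi$. For $y=y_0+y_1\sqrt a$ we have $\operatorname{tr}(y^2)=2y_0^2+2ay_1^2$ and $\operatorname{tr}(cy^2)=4ay_0y_1$, so $\operatorname{tr}_*\langle1,c\rangle=\langle2,2a\rangle=q_3$ in $W(K)$.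

\section{General position on the space of real places}\label{sec:color}

A space of dimension less than $N$ should admit, near any continuous map to $\mathbb R^N$, a map that avoids the origin. For $\mathcal M_K$ we may assume that the given map is $\hat x$ with $x\in H^N$, and the simplest way to avoid the origin is to push $x$ in the direction of a unit vector orthogonal to it. Unit vectors have entries in $H$, so they define continuous maps on all of $\mathcal M$, even where $\hat x$ vanishes. The difficulty is to normalize inside $K$. If $p(K)=1$ and $x=(x_1,x_2)\ne0$, then $x_1^2+x_2^2=y^2$, and $z=y^{-1}(-x_2,x_1)$ works. In $K=\mathbb R(X_1,X_2)$ the vector $(X_1,X_2)$ has no orthogonal unit vector in $K^2$, since that would make $X_1^2+X_2^2$ a square. The matrices \eqref{eq:J} replace the square root $y$ by a skew-symmetric matrix $Y$ with $Y^TY=x^Tx\cdot I$, at the cost of a larger $N$. This is the second use of the bound on $p(K)$.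

\begin{lemma}\label{lem:normal}
Let $K$ be real, $p(K)\le n$ and $N=2^{\rho(n)}$. For every $x\in K^N$ there is $z\in H^N$ with $x^Tz=0$ and $z^Tz=1$.
\end{lemma}

\begin{proof}
For $x=0$ take $z=(1,0,\dots,0)^T$. Otherwise $a=x^Tx\ne0$ as $K$ is real, and $a=\sum_{l=1}^ny_l^2$ with $y_l\in K$. Put $Y=\sum_ly_lJ_l$. By \eqref{eq:J}, $Y^T=-Y$ and $Y^2=\sum_ly_l^2J_l^2+\sum_{l<m}y_ly_m(J_lJ_m+J_mJ_l)=-aI$, so $Y^TY=aI$. Let $z=a^{-1}Yx$. Then $x^Tz=a^{-1}x^TYx=0$ because $Y$ is skew-symmetric, and $z^Tz=a^{-2}x^TY^TYx=a^{-2}\cdot a\cdot a=1$. The last equation gives $|z_i|_P\le1$ for all $P$, so $z\in H^N$.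
\end{proof}

\begin{proposition}\label{prop:avoid}
Let $K$, $n$, $N$ be as in Lemma~\ref{lem:normal}. The continuous maps $\mathcal M_K\to\mathbb R^N$ without zeros are uniformly dense in $C(\mathcal M_K,\mathbb R^N)$.
\end{proposition}

\begin{proof}
Let $F:\mathcal M\to\mathbb R^N$ be continuous and $\varepsilon>0$ rational. By Lemma~\ref{lem:dense}(c) there is $x\in H^N$ with $|\hat x-F|<\varepsilon$ on $\mathcal M$. Take $z$ as in Lemma~\ref{lem:normal} and put $x'=x+\varepsilon z$. Applying the homomorphism $h\mapsto\hat h$ to $z^Tz=1$ and $x'^Tx'=x^Tx+\varepsilon^2$ gives $|\hat z|=1$ and $|\hat x'|^2=|\hat x|^2+\varepsilon^2>0$. So $\hat x'$ has no zero and $|\hat x'-F|<2\varepsilon$.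
\end{proof}

This property allows any finite open cover, however many members it has, to be refined to one colored with $N$ colors so that sets of the same color are disjoint.

\begin{lemma}\label{lem:color}
Let $\mathcal X$ be a compact Hausdorff space and $N\ge1$, and suppose that the maps without zeros are dense in $C(\mathcal X,\mathbb R^N)$. Let $U_1,\dots,U_T$ be an open cover of $\mathcal X$. Then there are disjoint finite index sets $\mathcal S_1,\dots,\mathcal S_N$ and, for $S\in\mathcal S=\bigcup_j\mathcal S_j$, sets $C_S\subseteq W_S\subseteq\mathcal X$ with $C_S$ closed and $W_S$ open, such that the $C_S$ cover $\mathcal X$, each $W_S$ lies in some $U_i$, and $W_S\cap W_{S'}=\emptyset$ for distinct $S,S'$ in the same $\mathcal S_j$.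
\end{lemma}

\begin{proof}
Let $p_1,\dots,p_T\ge0$ be a partition of unity with $\{p_i>0\}\subseteq U_i$, and let $\varepsilon=\frac1{2T}$. We first perturb the $p_i$ so that no $N+1$ of them agree at any point. For distinct indices $i_0<i_1<\dots<i_N$, consider the tuples $(f_1,\dots,f_T)\in C(\mathcal X,\mathbb R)^T$ for which $(f_{i_1}-f_{i_0},\dots,f_{i_N}-f_{i_0})$ has no zero. They form an open set, since the norm of a map without zeros has a positive minimum on $\mathcal X$. They form a dense set: given any tuple, approximate the map of differences by a map $(F_1,\dots,F_N)$ without zeros and replace $f_{i_\nu}$ by $f_{i_0}+F_\nu$ for $1\le\nu\le N$. A finite intersection of dense open sets is dense, so there are continuous $f_i$ with $|f_i-p_i|<\varepsilon$ such that at each point at most $N$ of the $f_i$ take any given value.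

Let $\mathcal S_j$ be the set of $j$-element subsets of $\{1,\dots,T\}$, and for $S\in\mathcal S_j$ let
\[
W_S=\{\xi\in\mathcal X\mid f_i(\xi)>\varepsilon\text{ and }f_i(\xi)>f_l(\xi)\text{ for all }i\in S,\ l\notin S\},
\]
an open set. For $i\in S$ we have $W_S\subseteq U_i$, since $f_i>\varepsilon$ implies $p_i>0$. If $S\ne S'$ and $|S|=|S'|$, pick $i\in S\setminus S'$ and $i'\in S'\setminus S$; a point of $W_S\cap W_{S'}$ would satisfy $f_i>f_{i'}$ and $f_{i'}>f_i$. Given $\xi$, let $S$ be the set of indices $i$ at which $f_i(\xi)$ is maximal. Then $1\le|S|\le N$, and the maximum exceeds $\varepsilon$ because some $p_i(\xi)\ge\frac1T=2\varepsilon$; so $\xi\in W_S$. Finally, each point has a closed neighborhood inside some $W_S$; finitely many of these cover $\mathcal X$, and we let $C_S$ be the union of those assigned to $S$.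
\end{proof}

\begin{remark}
Each point lies in at most one $W_S$ of each color, hence in at most $N$ of them. So Proposition~\ref{prop:avoid} and Lemma~\ref{lem:color} say that the covering dimension of $\mathcal M_K$ is at most $2^{\rho(n)}-1$ when $p(K)\le n$. For normal spaces, dimension at most $N-1$ is equivalent to the extendability of all continuous maps from closed subsets to $S^{N-1}$ \cite[Thm.~3.2.10]{Eng}.
\end{remark}

\section{The level of a finite nonreal extension}\label{sec:proofA}

\begin{proof}[Proof of Theorem~\ref{thm:level}]
Let $r=r(n)$, $\rho=\rho(n)$, $N=2^\rho$, $k=k(n)=r+\rho+2$, and let $L/K$ be finite nonreal with $\mathcal J=\mathcal J(L/K)$.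

\emph{Patches.} For $\xi\in\mathcal M$ take $q_\xi\in\mathcal J$ from Proposition~\ref{prop:local}. The set $Z_\xi=\{P\mid\operatorname{sgn}_P(q_\xi)\ne2\}$ is closed in $X_K$ and disjoint from $\Lambda^{-1}(\xi)$. Since $\Lambda$ is closed, $U_\xi=\mathcal M\setminus\Lambda(Z_\xi)$ is an open neighborhood of $\xi$, and $q_\xi$ has signature $2$ on $\Lambda^{-1}(U_\xi)$. By compactness finitely many $U_\xi$ cover $\mathcal M$. Apply Proposition~\ref{prop:avoid} and Lemma~\ref{lem:color} to this cover. We obtain sets $C_S\subseteq W_S$ for $S\in\mathcal S=\mathcal S_1\cup\dots\cup\mathcal S_N$ and forms $q_S\in\mathcal J$ with $\operatorname{sgn}_P(q_S)=2$ whenever $\Lambda(P)\in W_S$.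

Choose $u_S\in H\setminus\{0\}$ with $\hat u_S>0$ on $C_S$ and $\hat u_S<0$ on $\mathcal M\setminus W_S$: use \eqref{eq:signs} if $C_S\neq\emptyset$, and $u_S=-1$ if $C_S=\emptyset$. By Lemma~\ref{lem:dense}(a),
\begin{equation}\label{eq:support}
u_S>_P0\implies\Lambda(P)\in W_S .
\end{equation}

\emph{One color.} Fix $j$. By \eqref{eq:support} and disjointness, at each ordering at most one $u_S$ with $S\in\mathcal S_j$ is positive. So the additive gluing of Section~\ref{sec:idea} applies, except that it yields signature $4$ only where some $u_S$ is positive. Disjointness also lets a single element cut out this region: put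
\[
e_j=-\prod_{S\in\mathcal S_j}(-u_S)\in H\setminus\{0\}
\]
(so $e_j=-1$ if $\mathcal S_j=\emptyset$). If no $u_S$ is positive at $P$, then $e_j<_P0$; if exactly one is, then $e_j>_P0$. In both cases $\sum_{S\in\mathcal S_j}\operatorname{sgn}_P\langle1,u_S\rangle=\operatorname{sgn}_P\langle1,e_j\rangle$. Moreover $\operatorname{sgn}_P(\langle1,u_S\rangle q_S)=2\operatorname{sgn}_P\langle1,u_S\rangle$: both sides vanish if $u_S<_P0$, and otherwise $\operatorname{sgn}_P(q_S)=2$ by \eqref{eq:support}. Hence
\[
y_j=2\langle1,e_j\rangle-\sum_{S\in\mathcal S_j}\langle1,u_S\rangle q_S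
\]
has signature $0$ at every ordering. By (W3) and Lemma~\ref{lem:torsion}, with $p(K)\le n\le2^r$, we have $2^ry_j=0$. The sum lies in the ideal $\mathcal J$, so passing to $L$ in $2^{r+1}y_j=0$ gives $2^{r+2}\langle1,e_j\rangle_L=0$. By \eqref{eq:sos},
\begin{equation}\label{eq:ej}
-e_j\text{ is a sum of }2^{r+2}\text{ squares in }L .
\end{equation}

\emph{All colors.} If some $e_j$ were positive at all orderings, both $e_j$ and $-e_j$ would be sums of $2^{r+2}$ squares in $L$, and we would be done. In general we only know that at each point some $\hat e_j$ is positive. Indeed, let $\xi\in C_S$ with $S\in\mathcal S_j$. Then $\hat u_S(\xi)>0$, while for the other $S'\in\mathcal S_j$ we have $\xi\notin W_{S'}$ and so $\hat u_{S'}(\xi)<0$; thus $\hat e_j(\xi)>0$. We combine the $e_j$ with square weights, which preserve \eqref{eq:ej}, chosen small where $\hat e_j$ is negative. Put $g_j=\sqrt{\max(\hat e_j,0)}$. The continuous function $\sum_jg_j^2\hat e_j=\sum_j\max(\hat e_j,0)^2$ is positive on $\mathcal M$, with minimum $\delta>0$. By Lemma~\ref{lem:dense}(c) choose $h_j\in H$ so close to $g_j$ that $|\hat h_j^2-g_j^2|\cdot|\hat e_j|<\delta/N$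 on $\mathcal M$. Then $b=\sum_{j=1}^Nh_j^2e_j$ satisfies $\hat b>0$ on $\mathcal M$.

By Lemma~\ref{lem:dense}(a), $b$ is positive at all orderings of $K$. So $b\ne0$, and by (W2) and the hypothesis $b$ is a sum of $n\le2^k$ squares in $K$. By \eqref{eq:ej}, $-b=\sum_jh_j^2(-e_j)$ is a sum of $N\cdot2^{r+2}=2^k$ squares in $L$. Thus $b$ and $-b$ both lie in the group $D_L(2^k\langle1\rangle)$ of (W1), and so does their quotient $-1$. Hence $s(L)\le2^k$.
\end{proof}

The exponent $k(n)=r(n)+2+\rho(n)$ records the proof: $r(n)$ comes from the torsion exponent, $2$ from the signature $2$ of the local forms and the factor $2$ in the definition of $\mathcal J$, and $\rho(n)$ from the number of colors. The extension $L$ determines the local forms, their dimensions and the number of patches, none of which enters the count.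

\begin{thebibliography}{9}

\bibitem{Eng}
Engelking, \emph{Theory of Dimensions}.

\bibitem{EP}
Engler and Prestel, \emph{Valued Fields}.

\bibitem{PNFF}
\emph{The Pythagoras Number Of Function Fields}, \texttt{https://danicolas.github.io/files/AGAG.pdf}.

\end{thebibliography}
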